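\title{Monotone triangles with reversed bottom row and vertically symmetric alternating sign matrices}

\begin{abstract}
The number of monotone triangles with bottom row $k_1<\dots<k_n$ is the value of a polynomial $\alpha(n;k_1,\dots,k_n)$, and $\alpha(n;1,\dots,n)$ is the number of $n\times n$ alternating sign matrices. We prove the conjecture that the value at the reversed row, $\alpha(2m+1;2m+1,2m,\dots,1)$, is $(-1)^m$ times the number of vertically symmetric alternating sign matrices of size $2m+1$. The proof replaces $\alpha(n;k)$ by a symmetric Laurent polynomial $G_k(y_1,\dots,y_n)$, places the rows $(n,\dots,1)$ and $(2,4,\dots,2m)$ in one family with extra parameters, and evaluates that family as a quotient of determinants that is symmetric in variables and parameters together. We also obtain a multivariate refinement of the identity, the case of even $n$, explicit formulas for $G_{(n,\dots,1)}$, and a product formula.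
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{monotone triangle} of order $n$ is an array of integers $(a_{i,j})_{1\le j\le i\le n}$ with
\[
a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1},\qquad a_{i,j}<a_{i,j+1}.
\]
Drawn as a triangle with row $1$ at the top, it increases weakly along the North-East and South-East diagonals and strictly along the rows, as in
\[
\begin{array}{ccccc}
 & & 4 & & \\
 & 3 & & 5 & \\
2 & & 4 & & 6
\end{array}
\]
By a result of I.~Fischer (2005), for each $n\ge1$ there is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value at integers $k_1<\dots<k_n$ is the number of monotone triangles with bottom row $(k_1,\dots,k_n)$. This polynomial is unique: in the coordinates $k_1,\,k_2-k_1,\dots,k_n-k_{n-1}$ the increasing rows form a product of infinite sets, and a polynomial that vanishes on such a product is zero. Hence $\alpha(n;k)$ has a value at every $k\in\mathbb Z^n$, and one can ask what it means when $k$ is not increasing.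

We have $\alpha(1;k_1)=1$ and $\alpha(2;k_1,k_2)=k_2-k_1+1$. For $n=3$ the row above the bottom is a pair $(l_1,l_2)$ in the box $[k_1,k_2]\times[k_2,k_3]$ other than $(k_2,k_2)$. The average of $l_2-l_1+1$ over the box is $\frac12(k_3-k_1+2)$, and the excluded pair would contribute $1$, so
\begin{equation}\label{eq:alpha3}
\alpha(3;k_1,k_2,k_3)=\tfrac12(k_2-k_1+1)(k_3-k_2+1)(k_3-k_1+2)-1 .
\end{equation}
Thus $\alpha(3;1,2,3)=7$, while $\alpha(2;2,1)=0$ and $\alpha(3;3,2,1)=-1$. These two values suggest a pattern. At $k=(n,n-1,\dots,1)$ each interval $[k_i,k_{i+1}]$ has formal length $k_{i+1}-k_i+1=0$, so only the corrections that enforce strictness, such as the $-1$ in \eqref{eq:alpha3}, can contribute. Each correction carries a sign and ties together two neighboring entries of the row above, which has $n-1$ entries. One therefore expects $0$ for even $n$ and a factor $(-1)^m$ for $n=2m+1$. This reasoning does not predict the size of the value.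

An \emph{alternating sign matrix} (ASM) of size $N$ is an $N\times N$ matrix with entries in $\{0,1,-1\}$ in which the nonzero entries of every row and every column alternate in sign, beginning and ending with $+1$. It is \emph{vertically symmetric} if $A_{i,j}=A_{i,N+1-j}$ for all $i,j$. The ASMs of size $n$ are counted by $\alpha(n;1,\dots,n)$, see Section~\ref{sec:asm}. The following statement was posed as a conjecture in \cite{reciprocity}.

\begin{theorem}\label{thm:main}
For $m\ge1$,
\begin{align*}
\alpha(2m+1;2m+1,2m,\dots,1)&=(-1)^m\,\alpha(m;2,4,\dots,2m)\\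
&=(-1)^m\,\#\{\text{vertically symmetric ASMs of size }2m+1\}.
\end{align*}
\end{theorem}

The same proof gives the value for even $n$ and a closed form for odd $n$.

\begin{theorem}\label{thm:values}
Let $m\ge1$.
\begin{enumerate}
\item[(a)] $\alpha(2m;2m,2m-1,\dots,1)=0$, and
\[\alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2)=\alpha(m;2,4,\dots,2m).\]
\item[(b)] With $(e_1,\dots,e_{2m})=(1,2,4,5,\dots,3m-2,3m-1)$,
\[
\alpha(2m+1;2m+1,\dots,1)=(-1)^m\,3^{-m(m-1)}\prod_{j=1}^{2m}\frac{e_j}{j}\prod_{1\le i<j\le 2m}\frac{e_j^2-e_i^2}{j^2-i^2}.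
\]
\end{enumerate}
\end{theorem}

For $m=1,2,3$ the formula in (b) gives $-1$, $3$, $-26$. There is no vertically symmetric ASM of even size, because its rows would have even sum instead of sum $1$. So reversing the row $(1,\dots,n)$ replaces the number of all ASMs of size $n$ by the number of vertically symmetric ones, up to sign, for both parities of $n$.

These identities are specializations of identities between polynomials. For a function $F(y_1,\dots,y_n)$ let
\[
\mathcal A[F]=\sum_{\sigma\in\mathfrak S_n}\operatorname{sgn}\sigma\; F(y_{\sigma(1)},\dots,y_{\sigma(n)})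
\]
be its antisymmetrization, and let $V(y)=\prod_{i<j}(y_j-y_i)=\det[y_i^{j-1}]$ be the Vandermonde determinant. Put $f(y,z)=1-y+yz$ and, for $k\in\mathbb Z^n$,
\begin{equation}\label{eq:G}
\psi_k(y)=\mathcal A\Big[\prod_{i}y_i^{k_i}\prod_{i<j}f(y_i,y_j)\Big],\qquad G_k(y)=\frac{\psi_k(y)}{V(y)} .
\end{equation}
An antisymmetric polynomial vanishes when $y_i=y_j$, so it is divisible by each $y_j-y_i$ and hence by $V$; after multiplication by a power of $y_1\cdots y_n$ this applies to $\psi_k$. Thus $G_k$ is a symmetric Laurent polynomial. We show in Section~\ref{sec:G} that $G_k(1,\dots,1)=\alpha(n;k)$ for all $k\in\mathbb Z^n$. Next let $g(x)=x^3-x^2$, and define a symmetric polynomial $E_n$ in $2n$ variables by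
\begin{equation}\label{eq:E}
\Delta_n(x)=\det\big[\,1,\ x_k,\ g(x_k),\ x_kg(x_k),\ \dots,\ g(x_k)^{n-1},\ x_kg(x_k)^{n-1}\big]_{k=1}^{2n},\qquad E_n=\frac{\Delta_n(x)}{V(x)} .
\end{equation}
Finally let
\[
D(y)=1-y+y^2,\qquad w(y)=\frac{y}{D(y)},
\]
with the abbreviations $D_i=D(y_i)$ and $w_i=w(y_i)$. In a list of arguments, $c^{\,r}$ stands for $c$ repeated $r$ times.

\begin{theorem}\label{thm:refined}
Let $m\ge1$.
\begin{enumerate}
\item[(a)] $G_{(2m+1,2m,\dots,1)}(y_1,\dots,y_m,1^{m+1})=(-1)^m\,G_{(2,4,\dots,2m)}(y_1,\dots,y_m)$. Moreover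
\[
G_{(2,4,\dots,2m)}(y,1^{m-1})=\sum_M y^{a_{1,1}(M)}=\sum_A y^{\operatorname{row}(A)},
\]
where $M$ runs over the monotone triangles with bottom row $(2,4,\dots,2m)$, $A$ runs over the vertically symmetric ASMs of size $2m+1$, and $\operatorname{row}(A)$ is the row of the $1$ in the first column of $A$.
\item[(b)] We have
\begin{align*}
G_{(2m+1,\dots,1)}(y_1,\dots,y_{2m+1})&=(-1)^m\prod_{i=1}^{2m+1}y_iD_i^{\,m}\;E_{m+1}(w_1,\dots,w_{2m+1},0),\\
G_{(2m,\dots,1)}(y_1,\dots,y_{2m})&=(-1)^m\prod_{i=1}^{2m}y_i(1-y_i)D_i^{\,m-1}\;E_m(w_1,\dots,w_{2m}).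
\end{align*}
In particular $\prod_iy_i^{-m-1}\,G_{(2m+1,\dots,1)}$ is invariant under each single substitution $y_i\mapsto1/y_i$.
\end{enumerate}
\end{theorem}

The heart of the proof is Theorem~\ref{thm:Q}. It expresses an antisymmetrization $Q_n(y;t)$ with parameters $t_1,\dots,t_n$ through $E_n(w_1,\dots,w_n,t_1,\dots,t_n)$. The choice $t_j=1$ gives $G_{(2,4,\dots,2n)}$ and the choice $t_j=0$ gives $G_{(n,\dots,1)}$. Since $w(1)=1$ and $E_n$ does not distinguish variables from parameters, a variable $y_i=1$ in the second specialization plays the role of a parameter $t_j=1$ in the first. A reduction rule for $E_n$ then removes the parameters $0$.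

\section{Vertically symmetric ASMs as monotone triangles}\label{sec:asm}

We use the following observation. In a sequence with entries in $\{0,1,-1\}$, the nonzero entries (if any) alternate beginning with $+1$ if and only if all partial sums lie in $\{0,1\}$; they begin and end with $+1$ if and only if, in addition, the total is $1$.

\begin{lemma}\label{lem:partial}
Let $1\le k_1<\dots<k_m\le N$. The monotone triangles with bottom row $k$ are in bijection with the $N\times m$ matrices $B$ with entries in $\{0,1,-1\}$ such that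
\begin{enumerate}
\item[(i)] in each column the nonzero entries alternate, beginning and ending with $+1$;
\item[(ii)] in each row the nonzero entries, if any, alternate beginning with $+1$, and row $j$ has sum $1$ if $j\in\{k_1,\dots,k_m\}$ and sum $0$ otherwise.
\end{enumerate}
Under the bijection, the first column of $B$ has a single nonzero entry, a $1$ in row $a_{1,1}$.
\end{lemma}

\begin{proof}
Given $B$ satisfying (ii), let $R_i$ be the set of rows whose first $i$ entries sum to $1$, with $R_0=\emptyset$. Since the partial sums of the rows lie in $\{0,1\}$, column $i$ of $B$ is the difference of indicator vectors $1_{R_i}-1_{R_{i-1}}$. Conversely, any subsets $R_1,\dots,R_m$ of $\{1,\dots,N\}$ with $R_m=\{k_1,\dots,k_m\}$ give in this way a matrix satisfying (ii). Let $N_i(j)=\#(R_i\cap[1,j])$. Condition (i) says that $|R_i|=|R_{i-1}|+1$ and $0\le N_i(j)-N_{i-1}(j)\le1$ for all $i,j$. The first part means $|R_i|=i$. Write $R_i=\{p_1<\dots<p_i\}$ and $R_{i-1}=\{p'_1<\dots<p'_{i-1}\}$. The inequality $N_{i-1}(j)\le N_i(j)$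 holds for all $j$ if and only if it holds at the points $j=p'_l$ where the left side jumps, and there it reads $p_l\le p'_l$. The inequality $N_i(j)\le N_{i-1}(j)+1$ holds for all $j$ if and only if it holds at the points $j=p_{l+1}$, $l\ge1$, and there it reads $p'_l\le p_{l+1}$. So (i) says that $R_1,\dots,R_m$, written in increasing order, are the rows of a monotone triangle. All entries of a monotone triangle with bottom row $k$ lie in $[k_1,k_m]\subseteq[1,N]$, so every such triangle occurs. The first column of $B$ is $1_{R_1}$, and $R_1=\{a_{1,1}\}$.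
\end{proof}

For $m=N=n$ and $k=(1,\dots,n)$ the matrices $B$ are the ASMs of size $n$.

\begin{proposition}\label{prop:vsasm}
The vertically symmetric ASMs $A$ of size $2m+1$ are in bijection with the monotone triangles with bottom row $(2,4,\dots,2m)$, in such a way that $\operatorname{row}(A)=a_{1,1}$.
\end{proposition}

\begin{proof}
Let $A$ be such an ASM, let $s_j$ be the sum of the first $m$ entries of row $j$, and let $c_j$ be the middle entry. Then $1=2s_j+c_j$, so $c_j$ is odd and hence $\pm1$. The middle column has no zeros, so it is $(1,-1,1,\dots,1)$ read from the top, and $s_j=0$ for odd $j$, $s_j=1$ for even $j$. Therefore the first $m$ columns form a matrix $B$ as in Lemma~\ref{lem:partial} with $N=2m+1$ and $k=(2,4,\dots,2m)$, and $B$ determines $A$. Conversely, given $B$, append the column $(1,-1,\dots,1)$ and then the columns of $B$ in reverse order. All columns satisfy the ASM condition. In an odd row, the part in $B$ is zero or has last nonzero entry $-1$, and the middle entry is $+1$. In an even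 row, the part in $B$ has last nonzero entry $+1$, and the middle entry is $-1$. In both cases the nonzero entries up to the middle alternate beginning with $+1$, and reflection about the nonzero middle entry completes them to an alternating sequence ending with $+1$.
\end{proof}

For $m=2$ the triangles have top entry $2$, $3$ or $4$ above the row $(2,4)$. The top entries $2$ and $3$ correspond to
\[
\begin{pmatrix}0&0&1&0&0\\1&0&-1&0&1\\0&0&1&0&0\\0&1&-1&1&0\\0&0&1&0&0\end{pmatrix}
\qquad\text{and}\qquad
\begin{pmatrix}0&0&1&0&0\\0&1&-1&1&0\\1&-1&1&-1&1\\0&1&-1&1&0\\0&0&1&0&0\end{pmatrix},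
\]
and the top entry $4$ to the first matrix turned upside down.

Proposition~\ref{prop:vsasm} is the second equality in Theorem~\ref{thm:main}. The rest of the paper concerns the first.

\section{The polynomials $G_k$ and the row recursion}\label{sec:G}

The definition of $\alpha$ gives no direct access to its values at decreasing rows. We need a formula that is valid for all $k$, and \eqref{eq:G} provides one. Three rules for $\mathcal A$ are used throughout.
\begin{enumerate}
\item[(A1)] If $H$ is symmetric, then $\mathcal A[HF]=H\,\mathcal A[F]$. In particular $G_{(k_1+c,\dots,k_n+c)}=(y_1\cdots y_n)^cG_k$.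
\item[(A2)] If $F$ is symmetric in two of its variables, then $\mathcal A[F]=0$.
\item[(A3)] If $\sigma(p)=q$, and $\tau\in\mathfrak S_{n-1}$ arises from $\sigma$ by deleting position $p$ and value $q$ and renumbering in order, then $\operatorname{sgn}\sigma=(-1)^{p+q}\operatorname{sgn}\tau$. This is the sign rule of the Laplace expansion.
\end{enumerate}

Removing the bottom row of a triangle corresponds to setting one variable equal to $1$. For $n=2$, since $f(z,1)=1$ and $f(1,z)=z$,
\[
G_{(k_1,k_2)}(z,1)=\frac{z^{k_1}f(z,1)-z^{k_2}f(1,z)}{1-z}=\frac{z^{k_2+1}-z^{k_1}}{z-1},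
\]
which is $\sum_{l=k_1}^{k_2}z^l$ when $k_1\le k_2$. For larger $n$ the product of such geometric sums must be corrected for the rows with $l_{i-1}=l_i$. The next lemma shows that the factors $f$ produce this correction. It uses one more property of $f$, namely
\begin{equation}\label{eq:fdomino}
z+(z-1)(z'-1)=1-z'+zz'=f(z',z).
\end{equation}

\begin{lemma}\label{lem:rec}
Let $n\ge2$ and $k\in\mathbb Z^n$. For $1\le i\le n-1$ put $H_i=z_i^{k_{i+1}+1}$ and $L_i=z_i^{k_i}$, and let
\[
\Sigma_k(z)=\sum_{I}(-1)^{|I|}\prod_{i\in I}(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}\prod_{i\notin I\cup(I-1)}(H_i-L_i),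
\]
where $I$ runs over the subsets of $\{2,\dots,n-1\}$ without two consecutive elements and $I-1=\{i-1:i\in I\}$. Then
\[
(-1)^{n-1}\psi_k(z_1,\dots,z_{n-1},1)=\mathcal A\Big[\Sigma_k(z)\prod_{i<j}f(z_i,z_j)\Big].
\]
\end{lemma}

\begin{proof}
Expand the factors $H_i-L_i$. Then $\Sigma_k$ is a sum over tilings of the positions $1,\dots,n-1$ by letters $\mathsf H$ (weight $H_i$ at position $i$), letters $\mathsf L$ (weight $-L_i$) and dominoes on positions $i-1,i$ (weight $-(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}$). Replacing each domino by $\mathsf{HL}$ turns a tiling into a word $W\in\{\mathsf H,\mathsf L\}^{n-1}$. The occurrences of $\mathsf{HL}$ in a word are pairwise disjoint, and the tilings that give $W$ are obtained by turning an arbitrary subset of them into dominoes. So the total weight of these tilings is a product, in which an occurrence of $\mathsf{HL}$ at positions $i-1,i$ contributes, by \eqref{eq:fdomino},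
\[
-z_{i-1}^{k_i+1}z_i^{k_i}-(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}=-(z_{i-1}z_i)^{k_i}f(z_i,z_{i-1}),
\]
and each remaining letter contributes its own weight.

Suppose that $W$ contains $\mathsf{HL}$ at $i-1,i$, and multiply its weight by $\prod_{a<b}f(z_a,z_b)$. The variables $z_{i-1},z_i$ then occur in $(z_{i-1}z_i)^{k_i}$, in $f(z_i,z_{i-1})f(z_{i-1},z_i)$, in $f(z_a,z_{i-1})f(z_a,z_i)$ for $a<i-1$, and in $f(z_{i-1},z_b)f(z_i,z_b)$ for $b>i$. All of these are symmetric in $z_{i-1},z_i$, so the term is killed by (A2). The words without $\mathsf{HL}$ are $\mathsf L^{p-1}\mathsf H^{n-p}$, $1\le p\le n$. Hence the right side of the lemma is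
\begin{equation}\label{eq:surv}
\sum_{p=1}^n(-1)^{p-1}\mathcal A\Big[\prod_{i<p}z_i^{k_i}\prod_{i\ge p}z_i^{k_{i+1}+1}\prod_{i<j}f(z_i,z_j)\Big].
\end{equation}
On the left side, group the permutations $\sigma$ by the position $p$ with $\sigma(p)=n$, where the variable is $1$. A variable $z$ in a position $i<p$ has exponent $k_i$ and meets the factor $f(z,1)=1$. A variable $z$ in a position $i+1>p$ has exponent $k_{i+1}$ and meets the factor $f(1,z)=z$. By (A3) the group contributes $(-1)^{n+p}$ times the $p$th antisymmetrization in \eqref{eq:surv}, and $(-1)^{n-1}(-1)^{n+p}=(-1)^{p-1}$.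
\end{proof}

Every term of $\Sigma_k$ is divisible by $\prod_i(z_i-1)$, and $V(z,1)=(-1)^{n-1}\prod_i(z_i-1)\,V(z)$. By (A1), Lemma~\ref{lem:rec} therefore has the following form:
\begin{equation}\label{eq:rec}
\text{if }\ \Sigma_k(z)=\prod_{i=1}^{n-1}(z_i-1)\sum_{l\in\mathbb Z^{n-1}}c_l\,z_1^{l_1}\cdots z_{n-1}^{l_{n-1}},\quad\text{then}\quad G_k(z,1)=\sum_lc_l\,G_l(z).
\end{equation}

\begin{proposition}\label{prop:G}
\begin{enumerate}
\item[(a)] If $k_1<\dots<k_n$, then $G_k(y,1^{n-1})=\sum_My^{a_{1,1}(M)}$, summed over the monotone triangles $M$ with bottom row $k$.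
\item[(b)] $\alpha(n;k)=G_k(1^n)$ for all $k\in\mathbb Z^n$.
\item[(c)] $G_{(n,n-1,\dots,1)}(z,1)=0$ for even $n$, and
\[G_{(2m+1,2m,\dots,1)}(z,1)=(-1)^m\,G_{(2m,2m,2m-2,2m-2,\dots,2,2)}(z).\]
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $n=1$ we have $G_{(k_1)}(y)=y^{k_1}$. Let $n\ge2$ and consider the $l\in\mathbb Z^{n-1}$ with $k_i\le l_i\le k_{i+1}$ for all $i$. Since $l_{i-1}\le k_i\le l_i$, strictness fails at $i$ exactly when $l_{i-1}=l_i=k_i$. It cannot fail at both $i$ and $i+1$, because that would give $k_i=l_i=k_{i+1}$; this is where the strict increase of $k$ is used. Inclusion--exclusion over the set $I$ of indices where failure is imposed, together with $H_i-L_i=(z_i-1)\sum_{l=k_i}^{k_{i+1}}z_i^l$, shows that $c_l$ in \eqref{eq:rec} is $1$ if $l$ is strictly increasing with $k_i\le l_i\le k_{i+1}$, and $0$ otherwise. These $l$ are the rows that can lie above $k$ in a monotone triangle. So $G_k(y,1^{n-1})=\sum_lG_l(y,1^{n-2})$, and (a) follows by induction on $n$.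

(b) Put $y_i=1+\xi_i$ and expand $\psi_k=V\cdot G_k$ in power series in $\xi$. Here $V=\prod_{i<j}(\xi_j-\xi_i)$ is homogeneous of degree $\binom n2$ and contains the monomial $\prod_i\xi_i^{i-1}$ with coefficient $1$. Hence the coefficient of this monomial in $\psi_k$ is the constant term of $G_k$, which is $G_k(1^n)$. On the other hand $(1+\xi)^{\kappa}=\sum_{r\ge0}\binom{\kappa}{r}\xi^r$ for every integer $\kappa$, with $\binom\kappa r=\kappa(\kappa-1)\cdots(\kappa-r+1)/r!$, and the factors $f$ do not depend on $k$. So the coefficient is an integer combination of finitely many products $\prod_i\binom{k_i}{r_i}$, the same combination for all $k$. Thus $G_k(1^n)$ is a polynomial in $k$. By (a) it counts monotone triangles when $k$ is increasing, and by uniqueness it is $\alpha(n;k)$.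

(c) For $k_i=n+1-i$ we have $H_i=L_i$ for all $i$, so a set $I$ contributes to $\Sigma_k$ only if $I\cup(I-1)=\{1,\dots,n-1\}$. Since $I$ and $I-1$ are disjoint, this is impossible when $n-1$ is odd. For $n=2m+1$ it forces $I=\{2,4,\dots,2m\}$, and since $k_{2j}=2m+2-2j$,
\[
\Sigma_k=(-1)^m\prod_{i=1}^{2m}(z_i-1)\prod_{j=1}^m(z_{2j-1}z_{2j})^{2m+2-2j}.
\]
Apply \eqref{eq:rec}.
\end{proof}

Part (c) confirms the guess made in the introduction, and gives
\begin{equation}\label{eq:onestep}
\alpha(2m+1;2m+1,\dots,1)=(-1)^m\alpha(2m;2m,2m,\dots,2,2).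
\end{equation}

\begin{example}\label{ex:m2}
For $m=2$ one more step of the recursion finishes the computation. Let $k=(4,4,2,2)$. Then $H_1-L_1=(z_1-1)z_1^4$, $H_2-L_2=-(z_2-1)z_2^3$ and $H_3-L_3=(z_3-1)z_3^2$. The sets $I=\emptyset,\{2\},\{3\}$ give
\[
\alpha(4;4,4,2,2)=-\alpha(3;4,3,2)-\alpha(3;4,4,2)-\alpha(3;4,2,2).
\]
In each term the factor $k_3-k_1+2$ in \eqref{eq:alpha3} vanishes, so each value is $-1$. Hence $\alpha(5;5,4,3,2,1)=3=\alpha(2;2,4)$.
\end{example}

The example also shows the limits of the recursion. After two steps it has left the family of rows we started from, and nothing in it points to the increasing row $(2,4,\dots,2m)$. We therefore look for a closed form of $G_k$ for the two families of rows.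

\section{One family containing both rows}\label{sec:family}

\subsection*{Two variables}
From the definition,
\begin{align*}
\psi_{(0,2)}&=y_2^2(1-y_1+y_1y_2)-y_1^2(1-y_2+y_1y_2)=(y_2-y_1)\big(y_1+y_2-y_1y_2+y_1y_2(y_1+y_2)\big),\\
\psi_{(1,0)}&=y_1(1-y_1+y_1y_2)-y_2(1-y_2+y_1y_2)=-(y_2-y_1)(1-y_1)(1-y_2).
\end{align*}
The second factor in the first line is $y_1y_2+y_1D_2+y_2D_1$, and $(1-y)^2=D-y$. Therefore
\begin{equation}\label{eq:n2}
G_{(0,2)}=D_1D_2\,(w_1w_2+w_1+w_2),\qquad -(1-y_1)(1-y_2)\,G_{(1,0)}=D_1D_2\,(1-w_1)(1-w_2).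
\end{equation}
Up to simple factors, both polynomials depend on $y_i$ only through $w_i$. Compare this with $E_2$. Denote a $4\times4$ determinant by its columns. Multilinearity gives
\[
\Delta_2=|1,x,x^3-x^2,x^4-x^3|=|1,x,x^3,x^4|-|1,x,x^2,x^4|+|1,x,x^2,x^3| .
\]
Recall that, in $N$ variables, raising the last $r$ exponents of the Vandermonde determinant by one multiplies it by the elementary symmetric polynomial $\mathrm e_r$. Hence
\[
E_2=\mathrm e_2-\mathrm e_1+1,\qquad E_2(w_1,w_2,t,t)=w_1w_2+(2t-1)(w_1+w_2)+(t-1)^2 .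
\]
The values at $t=1$ and $t=0$ are the two expressions in \eqref{eq:n2}. So the rows $(0,2)$ and $(1,0)$ are two members of one family. We now construct this family for all $n$.

\subsection*{The deformation}
If $k$ is an arithmetic progression with difference $d$, then $\prod_iy_i^{k_i}$ equals, up to a symmetric factor, $\prod_ia(y_i)^{i-1}b(y_i)^{n-i}$ for any pair with $a/b=\pm y^d$. For $d=2$ take $(a_1,b_1)=(y^2,1)$. For $d=-1$ take $(a_0,b_0)=(1-y)\cdot(-1,y)$; with this factor $1-y$, the differences $a_1-a_0$ and $b_1-b_0$ are both equal to $D$. Interpolating linearly,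
\[
a_t(y)=tD-(1-y)=D\,(t-u),\qquad b_t(y)=tD+y(1-y)=D\,(t-v),
\]
where
\[
u(y)=\frac{1-y}{D(y)},\qquad v(y)=\frac{y(y-1)}{D(y)} .
\]
A single parameter $t$ would occur to a high degree. We use one parameter for each index instead, so that the last one occurs to degree at most $n-1$ and can be handled by interpolation at $n$ points:
\[
Q_n(y;t)=\mathcal A\Big[\prod_{i<j}f(y_i,y_j)\prod_{i=1}^n\Big(\prod_{j<i}a_{t_j}(y_i)\prod_{j>i}b_{t_j}(y_i)\Big)\Big],
\]
where $\mathcal A$ acts on the $y_i$ only. We have $a_1^{i-1}b_1^{n-i}=y^{2(i-1)}$ and $a_0^{i-1}b_0^{n-i}=(-1)^{i-1}(1-y)^{n-1}y^{n-i}$, so by (A1)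
\begin{equation}\label{eq:Qspec}
Q_n(y;1^n)=\psi_{(0,2,\dots,2n-2)},\qquad Q_n(y;0^n)=(-1)^{\binom n2}\prod_i(1-y_i)^{n-1}\,\psi_{(n-1,\dots,1,0)} .
\end{equation}

The next lemma links the zeros $u,v$ of $a_t,b_t$ to $w$, to the cubic $g$, and to $f$.

\begin{lemma}\label{lem:id}
\begin{enumerate}
\item[(a)] $(t-w(y))(t-u(y))(t-v(y))=g(t)-g(w(y))$.
\item[(b)] $f(y,z)\,\big(v(z)-v(y)\big)=(z-y)\,\big(w(y)-u(z)\big)$.
\item[(c)] $1-w(y)=(1-y)^2/D(y)$ and $w(1/y)=w(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}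
(a) We have $w+u=1/D$, so $w+u+v=(1-y+y^2)/D=1$ and $wu+(w+u)v=\big(y(1-y)+y(y-1)\big)/D^2=0$. Hence the left side is $t^3-t^2-wuv$, and setting $t=w$ gives $wuv=g(w)$.

(b) Since $v=1-1/D$,
\[
v(z)-v(y)=\frac{D(z)-D(y)}{D(y)D(z)}=\frac{(z-y)(y+z-1)}{D(y)D(z)} .
\]
Next, $yD(s)-sD(y)=y-s+ys^2-y^2s=(y-s)(1-ys)$, and $u(z)=w(1-z)$ because $D(1-z)=D(z)$. With $s=1-z$ we get $y-s=y+z-1$ and $1-ys=f(y,z)$, so
\[
w(y)-u(z)=\frac{(y+z-1)f(y,z)}{D(y)D(z)} .
\]
Comparing the two displays gives (b).

(c) $D-y=(1-y)^2$ and $D(1/y)=D(y)/y^2$.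
\end{proof}

Thus $w,u,v$ are the three preimages under $g$ of one value. Write $u_k=u(y_k)$, $v_k=v(y_k)$, let $\hat y_k$ be the list $y_1,\dots,y_n$ without $y_k$, and normalize
\[
q_n(y;t)=\frac{Q_n(y;t)}{V(y)\prod_iD_i^{\,n-1}} .
\]

\begin{lemma}\label{lem:Qrec}
We have $q_1=1$. For $n\ge2$, $q_n$ is a polynomial in $t_n$ of degree at most $n-1$, and for $1\le k\le n$
\begin{equation}\label{eq:Qrec}
q_n(y;t_1,\dots,t_{n-1},v_k)=\prod_{i\ne k}(w_i-u_k)\prod_{j<n}(t_j-u_k)\;q_{n-1}(\hat y_k;t_1,\dots,t_{n-1}).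
\end{equation}
These properties determine $q_n$.
\end{lemma}

\begin{proof}
In each term of $Q_n$ the parameter $t_n$ occurs only in the $n-1$ linear factors $b_{t_n}(y_{\sigma(i)})$, $i<n$. This gives the degree bound. At $t_n=v_k$ we have $b_{t_n}(y_k)=0$, so only the terms with $\sigma(n)=k$ survive. In all of them $y_k$ meets the factors $f(y_i,y_k)$, $i\ne k$, and $a_{t_j}(y_k)$, $j<n$, and each other variable meets $b_{v_k}$. By (A3),
\[
Q_n\big|_{t_n=v_k}=(-1)^{n+k}\prod_{i\ne k}f(y_i,y_k)\,D_i\,(v_k-v_i)\ \prod_{j<n}D_k\,(t_j-u_k)\ \;Q_{n-1}(\hat y_k;t_1,\dots,t_{n-1}).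
\]
By Lemma~\ref{lem:id}(b), $f(y_i,y_k)(v_k-v_i)=(y_k-y_i)(w_i-u_k)$. Moving $y_k$ to the last place gives $V(y)=(-1)^{n-k}\prod_{i\ne k}(y_k-y_i)\,V(\hat y_k)$. Dividing by $V(y)\prod_iD_i^{n-1}$ yields \eqref{eq:Qrec}. Finally, $v_1,\dots,v_n$ are distinct elements of the field $\mathbb Q(y_1,\dots,y_n,t_1,\dots,t_{n-1})$, and a polynomial of degree at most $n-1$ over a field is determined by its values at $n$ distinct points.
\end{proof}

The factor $f$ has disappeared from \eqref{eq:Qrec}, and the $w_i$ and the $t_j$ enter in the same way. This suggests that $q_n$ is a symmetric polynomial in the $2n$ quantities $w_i,t_j$ with the following property: if two of its arguments are two of the three preimages of a value of $g$, they can be removed at the cost of a factor $x-(\text{third preimage})$ for each remaining argument $x$. A determinant whose columns are built from powers of $g$ has this property.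

\section{The symmetric polynomials $E_n$}\label{sec:E}

\begin{lemma}\label{lem:E}
We have $E_1=1$, and $E_n$ has degree at most $n-1$ in each variable. For $n\ge2$,
\begin{equation}\label{eq:Ered}
E_n\big(w(y),v(y),x_3,\dots,x_{2n}\big)=\prod_{k\ge3}\big(x_k-u(y)\big)\;E_{n-1}(x_3,\dots,x_{2n}).
\end{equation}
In particular,
\begin{align}
E_n(0,0,x_3,\dots,x_{2n})&=\prod_{k\ge3}(x_k-1)\;E_{n-1}(x_3,\dots,x_{2n}),\label{eq:E00}\\
E_n(1,0,x_3,\dots,x_{2n})&=\prod_{k\ge3}x_k\;E_{n-1}(x_3,\dots,x_{2n}).\label{eq:E10}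
\end{align}
\end{lemma}

\begin{proof}
We have $\Delta_1=x_2-x_1$. In each variable $\Delta_n$ has degree at most $3(n-1)+1$ and $V$ has degree $2n-1$; the difference is $n-1$.

For any constant $\gamma$, replacing $g$ by $g-\gamma$ in \eqref{eq:E} adds to each column a combination of earlier columns, so it does not change $\Delta_n$. Work over $\mathbb Q(y)$, where $w\ne v$, and take $\gamma=g(w)$, which equals $g(v)$ by Lemma~\ref{lem:id}(a). The first two rows become $(1,w,0,\dots,0)$ and $(1,v,0,\dots,0)$. The determinant is then block triangular, and in the lower right block row $k$ is $g(x_k)-\gamma$ times the row of $\Delta_{n-1}$, again with $g-\gamma$ in place of $g$. So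
\[
\Delta_n(w,v,x_3,\dots,x_{2n})=(v-w)\prod_{k\ge3}\big(g(x_k)-\gamma\big)\;\Delta_{n-1}(x_3,\dots,x_{2n}).
\]
Divide by $V(w,v,x_3,\dots)=(v-w)\prod_{k\ge3}(x_k-w)(x_k-v)\,V(x_3,\dots)$ and use $g(x)-\gamma=(x-w)(x-u)(x-v)$. This proves \eqref{eq:Ered}. Since $E_n$ is a polynomial, the only denominators in \eqref{eq:Ered} are powers of $D(y)$, so we may set $y=0$, where $(w,v,u)=(0,0,1)$, or $y=1$, where $(w,v,u)=(1,0,0)$.
\end{proof}

The cases \eqref{eq:E00} and \eqref{eq:E10} come from the fiber $g^{-1}(0)$, which consists of the double root $0$ and the simple root $1$. These are the two values of the parameter in \eqref{eq:Qspec}.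

\begin{theorem}\label{thm:Q}
For $n\ge1$,
\[
Q_n(y;t)=V(y)\prod_{i=1}^nD_i^{\,n-1}\;E_n(w_1,\dots,w_n,t_1,\dots,t_n).
\]
\end{theorem}

\begin{proof}
Consider $E_n(w_1,\dots,w_n,t_1,\dots,t_n)$. It is $1$ for $n=1$ and has degree at most $n-1$ in $t_n$. At $t_n=v_k$, apply \eqref{eq:Ered} with $y=y_k$ to the pair $w_k,v_k$, which is allowed because $E_n$ is symmetric; the result is the recursion \eqref{eq:Qrec}. By Lemma~\ref{lem:Qrec} and induction on $n$, the function equals $q_n$.
\end{proof}

\begin{remark}\label{rem:det}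
There is also an $n\times n$ determinant for $E_n$, and hence for $Q_n$; it is not needed below. Let $K(x,t)=\frac{g(t)-g(x)}{t-x}=x^2+xt+t^2-x-t$. Then
\[
E_n(x_1,\dots,x_n,t_1,\dots,t_n)=\frac{\prod_{i,j}K(x_i,t_j)\,\det\big[1/K(x_i,t_j)\big]_{i,j=1}^n}{V(x)\,V(t)} .
\]
To see this, put $x_i=w_i$, which loses nothing because the $w_i$ are algebraically independent. The numerator $N_n$ is a polynomial, antisymmetric in the $t_j$, of degree at most $2(n-1)$ in $t_n$, so the quotient is a polynomial in $t_n$ of degree at most $n-1$. By Lemma~\ref{lem:id}(a), $K(w_k,t)=(t-u_k)(t-v_k)$ and $K(x,v_k)=(x-u_k)(x-w_k)$. At $t_n=v_k$ only the terms of the determinant that use the entry $(k,n)$ survive, so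
\[
N_n=(-1)^{n+k}\prod_{j<n}(t_j-u_k)(t_j-v_k)\prod_{i\ne k}(w_i-u_k)(w_i-w_k)\;N_{n-1},
\]
while the denominator is $(-1)^{n-k}\prod_{i\neq k}(w_k-w_i)\prod_{j<n}(v_k-t_j)$ times the denominator for $n-1$. The quotient thus satisfies \eqref{eq:Qrec}, and Lemma~\ref{lem:Qrec} applies.
\end{remark}

\section{The two specializations}\label{sec:spec}

Combine Theorem~\ref{thm:Q} with \eqref{eq:Qspec} and shift the rows by $2$ and by $1$ using (A1):
\begin{align}
G_{(2,4,\dots,2m)}(y_1,\dots,y_m)&=\prod_{i=1}^my_i^2D_i^{\,m-1}\;E_m(w_1,\dots,w_m,1^m),\label{eq:up}\\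
G_{(n,\dots,1)}(y_1,\dots,y_n)&=(-1)^{\binom n2}\prod_{i=1}^ny_i\Big(\frac{D_i}{1-y_i}\Big)^{n-1}E_n(w_1,\dots,w_n,0^n).\label{eq:down}
\end{align}
In \eqref{eq:down} we cannot yet set $y_i=1$, because of the denominators. They cancel once the zeros are removed in pairs.

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(b) Let $n=2m$ or $n=2m+1$, and apply \eqref{eq:E00} $m$ times to $E_n(w_1,\dots,w_n,0^n)$. After step $r$ the remaining arguments are $w_1,\dots,w_n$ and $n-2r$ zeros, so by Lemma~\ref{lem:id}(c) step $r$ produces the factor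
\[
(-1)^{n-2r}\prod_{i=1}^n(w_i-1)=\prod_{i=1}^n(1-w_i)=\prod_{i=1}^n\frac{(1-y_i)^2}{D_i}.
\]
Hence
\[
E_n(w_1,\dots,w_n,0^n)=\prod_{i=1}^n\frac{(1-y_i)^{2m}}{D_i^{\,m}}\;E_{n-m}(w_1,\dots,w_n,0^{n-2m}).
\]
Insert this in \eqref{eq:down}. The exponent of $D_i$ becomes $n-1-m$ and that of $1-y_i$ becomes $2m+1-n$, which is $0$ for odd $n$ and $1$ for even $n$. The sign is $(-1)^m$, because $\binom{2m+1}2=m(2m+1)$ and $\binom{2m}2=m(2m-1)$ have the parity of $m$. This gives both formulas. For the last claim, the first formula shows that $\prod_iy_i^{-m-1}G_{(2m+1,\dots,1)}=(-1)^m\prod_iw_i^{-m}E_{m+1}(w_1,\dots,w_{2m+1},0)$ is a function of the $w_i$, and $w(1/y)=w(y)$.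

(a) In the first formula of (b) set $y_{m+1}=\dots=y_{2m+1}=1$. For these variables $D=1$ and $w=1$. One zero remains among the arguments, and \eqref{eq:E10} removes it together with one of the $m+1$ arguments equal to $1$:
\[
E_{m+1}(w_1,\dots,w_m,1^{m+1},0)=\prod_{i=1}^mw_i\;E_m(w_1,\dots,w_m,1^m).
\]
Since $y_iD_i^{\,m}w_i=y_i^2D_i^{\,m-1}$, we obtain $(-1)^m$ times the right side of \eqref{eq:up}. The second statement in (a) is Proposition~\ref{prop:G}(a) together with Proposition~\ref{prop:vsasm}.
\end{proof}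

For $m=1$ the argument reads as follows. Part (b) gives $G_{(3,2,1)}=-\prod_iy_iD_i\cdot\big(\mathrm e_2-\mathrm e_1+1\big)(w_1,w_2,w_3)$. At $y_2=y_3=1$ the last factor is $(2w_1+1)-(w_1+2)+1=w_1$, so $G_{(3,2,1)}(y,1,1)=-y^2=-G_{(2)}(y)$. For even $n$ the surviving factor $1-y_i$ makes $G_{(n,\dots,1)}$ vanish as soon as one variable is $1$, in agreement with Proposition~\ref{prop:G}(c).

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:values}(a)]
Set all $y_i=1$ in Theorem~\ref{thm:refined}(a) and use Proposition~\ref{prop:G}(b). This gives the first equality of Theorem~\ref{thm:main}; the second is Proposition~\ref{prop:vsasm}. The vanishing for even $n$ is Proposition~\ref{prop:G}(c) at $z=(1^{n-1})$. The second identity in Theorem~\ref{thm:values}(a) follows by comparing \eqref{eq:onestep} with Theorem~\ref{thm:main}.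
\end{proof}

\section{The product formula}\label{sec:product}

By \eqref{eq:up} at $y_i=1$ and Proposition~\ref{prop:G}(b), $\alpha(m;2,4,\dots,2m)=E_m(1^{2m})$. In view of Theorem~\ref{thm:main}, Theorem~\ref{thm:values}(b) is therefore equivalent to the following evaluation.

\begin{proposition}\label{prop:product}
For $m\ge1$ and $(e_1,\dots,e_{2m})=(1,2,4,5,\dots,3m-2,3m-1)$,
\[
E_m(1^{2m})=3^{-m(m-1)}\prod_{j=1}^{2m}\frac{e_j}{j}\prod_{1\le i<j\le 2m}\frac{e_j^2-e_i^2}{j^2-i^2}.
\]
\end{proposition}

Numerator and denominator of $E_m$ both vanish at $(1^{2m})$, so we need a limit, and for this a basis of columns with a uniform description. An affine change of variable turns $g$ into the cubic of the triple angle formula, and the columns into sines.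

\begin{proof}
Let $N=2m$. Put $\eta=3x-1$ and $h=\eta^3-3\eta$. Then $h-2=(\eta+1)^2(\eta-2)=27g(x)$. So $h^p$ is $27^pg^p$, and $\eta h^p$ is $3\cdot27^pxg^p$, plus a combination of earlier members of the list $1,x,g,xg,\dots$. With $\eta_k=3x_k-1$ this gives
\[
\det\big[1,\eta_k,h_k,\eta_kh_k,\dots,h_k^{m-1},\eta_kh_k^{m-1}\big]_{k=1}^N=27^{m(m-1)}3^m\Delta_m(x),\qquad V(\eta)=3^{m(2m-1)}V(x).
\]
Since $3m(m-1)+m-m(2m-1)=m(m-1)$, the quotient of the left sides is $3^{m(m-1)}E_m(x)$.

For $e\in\mathbb Z$ define polynomials $U_e(\eta)$ by $U_0=0$, $U_1=1$, $U_{e+1}+U_{e-1}=\eta U_e$. The formula $\sin(e+d)\theta+\sin(e-d)\theta=2\cos d\theta\,\sin e\theta$ with $d=1$ shows that $U_e(2\cos\theta)=\sin e\theta/\sin\theta$; these are Chebyshev polynomials of the second kind, with shifted index and rescaled variable. For $e\ge1$, $U_e$ is monic of degree $e-1$, so $\det[U_j(\eta_k)]_{j,k=1}^N=V(\eta)$. Since $h=2\cos3\theta$ when $\eta=2\cos\theta$, the case $d=3$ gives $U_{e+3}=hU_e-U_{e-3}$. Let $M_p$ be the span of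 $h^q,\eta h^q$ with $q<p$. We claim that
\[
U_{3p+1}\in h^p+M_p,\qquad U_{3p+2}\in\eta h^p+M_p\qquad(p\ge0).
\]
For $p=0$ we have $U_1=1$, $U_2=\eta$. For $p=1$, using $U_{-e}=-U_e$, we have $U_4=hU_1+U_2=h+\eta$ and $U_5=hU_2+U_1=\eta h+1$. If the claim holds for $p-1$ and $p$, then $U_{3p-2},U_{3p-1}\in M_p\subseteq M_{p+1}$ and $hM_p\subseteq M_{p+1}$, so the recursion gives it for $p+1$. As $e_{2p+1}=3p+1$ and $e_{2p+2}=3p+2$, the claim shows that $\det[U_{e_j}(\eta_k)]$ equals the determinant with columns $1,\eta,h,\eta h,\dots$ above. With $\eta_k=2\cos\theta_k$, the factors $\sin\theta_k$ cancel and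
\begin{equation}\label{eq:sines}
3^{m(m-1)}E_m(x_1,\dots,x_N)=\frac{\det[\sin e_j\theta_k]_{j,k=1}^N}{\det[\sin j\theta_k]_{j,k=1}^N}.
\end{equation}

The point $x_k=1$ corresponds to $\eta_k=2$, that is, $\theta_k=0$. Fix real numbers $\phi_k$ with distinct nonzero squares, put $\theta_k=s\phi_k$, and let $s\to0$; the left side of \eqref{eq:sines} tends to $3^{m(m-1)}E_m(1^N)$. Write $\sin e\theta=\sum_{r\ge1}c_re^{2r-1}\theta^{2r-1}$ with $c_r=(-1)^{r-1}/(2r-1)!$. The Cauchy--Binet formula expresses the determinant of a product $XY$ of an $N\times R$ and an $R\times N$ matrix as the sum, over $N$-subsets of $\{1,\dots,R\}$, of the products of the corresponding maximal minors of $X$ and $Y$. Each coefficient of a power of $s$ involves only finitely many $r$, so for positive integers $\epsilon_1,\dots,\epsilon_N$ the formula gives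
\[
\det[\sin\epsilon_js\phi_k]=\sum_{r_1<\dots<r_N}s^{\sum_i(2r_i-1)}\prod_ic_{r_i}\;\det\big[\epsilon_j^{2r_i-1}\big]\det\big[\phi_k^{2r_i-1}\big].
\]
The lowest power $s^{N^2}$ comes only from $r_i=i$, and $\det[\epsilon_j^{2i-1}]=\prod_j\epsilon_j\prod_{i<j}(\epsilon_j^2-\epsilon_i^2)$ is a Vandermonde determinant in the squares. The same evaluation shows $\det[\phi_k^{2i-1}]\ne0$ by the choice of the $\phi_k$. Taking $\epsilon_j=e_j$ and $\epsilon_j=j$, the right side of \eqref{eq:sines} tends to $\det[e_j^{2i-1}]/\det[j^{2i-1}]$, which is the product in the statement.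
\end{proof}

For $m=2$ the proposition can be compared with Section~\ref{sec:family}: $E_2(1^4)=6-4+1=3$, while the two products are $\frac53$ and $\frac{81}5$, and $3^{-2}\cdot\frac53\cdot\frac{81}5=3$.

\begin{thebibliography}{1}

\bibitem{reciprocity}
\emph{Combinatorial Reciprocity for Monotone Triangles},
\texttt{http://www.mat.univie.ac.at/\~{}slc/wpapers/s68vortrag/riegler.pdf}.

\end{thebibliography}
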